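# Shelling the Bruhat–Chevalley order on a Renner monoid

## 1. Two-by-two matrices under upper triangular row and column operations

Let $k$ be an algebraically closed field, and let $B$ be the group of invertible upper triangular $2\times 2$ matrices. We sort the matrices in $M_2(k)$ by the double cosets $BmB$. Let $E_{ij}$ be the matrix units and $s=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. Since $bE_{ij}b'$ is (column $i$ of $b$) times (row $j$ of $b'$), we can read off:

- $B0B=\{0\}$;
- $BE_{12}B$ is the set of nonzero multiples of $E_{12}$;
- $BE_{11}B$ is the set of matrices with second row $0$ and upper left entry $\ne0$;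
- $BE_{22}B$ is the set of matrices with first column $0$ and lower right entry $\ne 0$;
- $BE_{21}B$ is the set of rank one matrices with lower left entry $\ne0$;
- $B1B=B$, and $BsB$ is the set of invertible matrices with lower left entry $\neq0$.

These seven sets are disjoint and cover $M_2(k)$: if a rank one matrix has lower left entry $0$, then the product of its diagonal entries is $0$, and it falls in exactly one of the classes of $E_{11},E_{22},E_{12}$. Now order the seven representatives by $r\le r'$ iff $BrB\subseteq\overline{Br'B}$ (Zariski closure). The closures are: second row zero (for $E_{11}$), first column zero (for $E_{22}$), determinant zero (for $E_{21}$), upper triangular (for $1$), everything (for $s$). So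
$$0<E_{12}<\{E_{11},E_{22}\}<\{E_{21},1\}<s ,$$
where each of $E_{11},E_{22}$ lies below each of $E_{21},1$, and $E_{21},1$ are incomparable.

All maximal chains have the same length. They share $0,E_{12},s$, and differ in a choice from $\{E_{11},E_{22}\}$ and one from $\{E_{21},1\}$. List them as $(E_{11},1),(E_{11},E_{21}),(E_{22},E_{21}),(E_{22},1)$. Each chain after the first differs from some earlier chain in exactly one element, and the last does so in two ways. Dropping $0$ and $s$ we see a cone with apex $E_{12}$ over a 4-cycle: a disk built triangle by triangle, each new triangle glued along edges. This is what shellability asks for.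

**Definition (shellability).** A finite simplicial complex is pure of dimension $d$ if all its facets (maximal faces) have dimension $d$. A pure $d$-dimensional complex is shellable if its facets can be listed as $F_1,\dots,F_t$ so that for each $j\ge2$ the complex $\left(\bigcup_{i<j}\overline{F_i}\right)\cap\overline{F_j}$ is pure of dimension $d-1$, where $\overline F$ is the complex of all faces of $F$. A finite poset $P$ is shellable if its order complex $\Delta(P)$, whose faces are the chains of $P$, is shellable.

We always use the following form of the condition: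
$$\text{if } i<j,\ \text{there are } l<j \text{ and } z\in F_j\setminus F_i \text{ with } F_j\setminus\{z\}\subseteq F_l. \tag{1}$$
Indeed, if the intersection is pure of dimension $d-1$, then $F_i\cap F_j$ lies in some $F_j\setminus\{z\}$ that lies in an earlier $F_l$, and $z\notin F_i$. Conversely, (1) puts every face of the intersection inside a face $F_j\setminus\{z\}$ of the intersection.

**Definition (reductive monoids).** A reductive monoid $M$ is an irreducible linear algebraic monoid over $k$ whose unit group $G$ is reductive. Let $T\subseteq B\subseteq G$ be a maximal torus and a Borel subgroup, $W=N_G(T)/T$ the Weyl group with simple reflections $S$. The Renner monoid is $R=\overline{N_G(T)}/T$ (closure in $M$). It is a finite monoid with unit group $W$, and $M=\bigsqcup_{r\in R}BrB$. The Bruhat–Chevalley order on $R$ is: $r\le r'$ iff $BrB\subseteq\overline{Br'B}$. The cross-section lattice is $\Lambda=\{e\in E(\overline T): Be=eBe\}$, where $E(\overline T)$ is the set of idempotents of $\overline T$, ordered by $e\le f$ iff $ef=e$.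

For $M=M_2(k)$ with $T$ the diagonal matrices, $R$ is the set of seven representatives above, $E(\overline T)=\{0,E_{11},E_{22},1\}$ and $\Lambda=\{0,E_{11},1\}$ (the condition $Be=eBe$ fails for $e=E_{22}$, as $BE_{22}$ contains matrices with nonzero upper right entry).

Two other easy cases. If $M=G$ is a group, then $R=W$ with its Bruhat order, which is known to be (even lexicographically) shellable. If $M=k^2$ with coordinatewise multiplication, then $G=T=B$, $W=1$, and $R=\Lambda=\{0,E_{11},E_{22},1\}$ (written as diagonal matrices) is a square; without its least and greatest element it is two points, a $0$-sphere rather than a disk. A general reductive monoid mixes the two: a lattice of idempotents and a Weyl group acting on two sides. The paper "Shellability in Reductive Monoids" poses the question: is $(R,\le)$ shellable for every reductive monoid $M$? The answer is yes.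

**Theorem 1.1.** For every reductive monoid $M$ over an algebraically closed field (any characteristic, $M$ not assumed normal, with or without zero), $(R,\le)$ is bounded, graded and shellable.

**Theorem 1.2.** (a) Every open interval of $R$ is a shellable PL ball or sphere; hence $\mu(\sigma,\tau)\in\{0,(-1)^{\mathrm{rk}\,\tau-\mathrm{rk}\,\sigma}\}$ for $\sigma\le\tau$. (b) Let $e_0$ be the minimal element of $\Lambda$ and $\lambda_*(e_0)=\{s\in S: se_0=e_0s=e_0\}$. If $|R|\ge2$, the order complex of $R\setminus\{\hat0,\hat1\}$ is a sphere if $\lambda_*(e_0)=\emptyset$ (then $R\cong\Lambda\times W$), and a ball otherwise.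

For $M_2(k)$ we have $e_0=0$ and $\lambda_*(e_0)=\{s\}$, a ball; for $k^2$ we have $\lambda_*(e_0)=\emptyset$, a sphere.

The plan: for each maximal chain $\varphi$ of $\Lambda$, the part $R_\varphi$ of $R$ lying over $\varphi$ embeds in the Bruhat order of an auxiliary Coxeter group, and there it gets a lexicographic shelling. These shellings are glued along a shelling of $\Lambda$. The delicate point, visible already for $M_2(k)\times k$ (Section 7), is to make the two kinds of shelling compatible.

## 2. Coxeter groups, standard forms, and the order on $R$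

**Coxeter groups.** In any Coxeter group with length $\ell$ and Bruhat order $\le$ we use these textbook facts. A product $xb$ is called reduced if $\ell(xb)=\ell(x)+\ell(b)$.

- Subwords: $u\le w$ iff $u$ is the product of a subword of a given reduced word of $w$; the subword may then be chosen reduced. The order is graded by $\ell$, and intervals of length 2 have exactly two middle elements.
- Exchange: if $u<w$ and $\ell(u)=\ell(w)-1$, then $u$ arises from a given reduced word of $w$ by deleting one letter, and this letter is unique. This applies to $u=sw<w$ with $s$ a generator. More generally, if $\tau$ is a reflection, $\ell(\tau w)<\ell(w)$ iff $\tau w<w$.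
- Braid moves (Tits): two reduced words of one element are connected by braid moves; a word is reduced iff no sequence of braid moves produces two equal adjacent letters.
- Cosets: each coset $xW_K$ of a finite standard parabolic subgroup has a unique shortest element $\min$ and longest element $\max$, and $x\mapsto\min(xW_K)$, $x\mapsto\max(xW_K)$ preserve $\le$. If $x$ is shortest in $xW_K$, then $xa$ is reduced for all $a\in W_K$. (For infinite $W_K$ the statements on shortest elements hold.) The same on the left.
- Lifting: let $sw<w$. If $su>u$, then $u\le w\iff su\le w\iff u\le sw$. If $su<u$, then $u\le w\Rightarrow su\le sw$.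

Put $s*h=\max(h,sh)$. By lifting (applied to $w=s*h'$), $h\le h'$ implies
$$h\le s*h',\qquad sh\le s*h',\qquad s*h\le s*h'. \tag{2}$$
A product $s_1*s_2*\cdots*s_q*g$ is evaluated from the right. If $s_1\cdots s_q\cdot g$ is reduced, it equals $s_1\cdots s_qg$.

Call $X$ right $K$-maximal if $Xs<X$ for all $s\in K$; for finite $W_K$ this means that $X$ is longest in $XW_K$. Left $K$-maximal is defined similarly.

**The Weyl group.** $\Phi$ is the root system of $(G,T)$, $\Phi^+$ the positive roots for $B$, $\alpha_s$ the simple root of $s\in S$, $\tau_\beta$ the reflection in $\beta$ (also written $s_\beta$), $w_I$ the longest element of $W_I$, $\Phi_I$ its root system, $w_0=w_S$. Let $N(w)=\{\beta\in\Phi^+:w^{-1}\beta<0\}$, so $\ell(w)=|N(w)|$. The product $xb$ is reduced iff $x\beta>0$ for all $\beta\in N(b)$. We have $sw<w$ iff $w^{-1}\alpha_s<0$, $ws<w$ iff $w\alpha_s<0$, and for $\beta>0$: $\ell(\tau_\beta w)<\ell(w)$ iff $w^{-1}\beta<0$. Left multiplication by $w_0$ reverses the Bruhat order of $W$. Finally $N(a)\subseteq N(v)$ iff some reduced word of $v$ starts with a given reduced word of $a$.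

**Facts on $R$.** These are standard (Putcha, *Linear Algebraic Monoids*, 1988; Renner, *Linear Algebraic Monoids*, 2005). $\Lambda$ contains exactly one element of each $W$-orbit on $E(\overline T)$, and $R=\bigsqcup_{e\in\Lambda}WeW$. Put
$$W(e)=\{w:we=ew\},\qquad W_e=\{w:we=ew=e\}.$$
The group $C_G(e)$ is connected reductive, and $eC_G(e)$ is reductive with maximal torus $eT$. Hence
$$W_e=\{w\in W(e): w\text{ acts trivially on }X(eT)\}. \tag{3}$$
Indeed, let $\dot w\in N_G(T)$ represent $w\in W(e)$; then $\dot we\dot w^{-1}=e$. If $\dot we\in eT$, conjugation by $\dot w$ is trivial on $eT$. Conversely, if the action is trivial, $e\dot w\in eC_G(e)$ centralizes the maximal torus $eT$ of the connected reductive group $eC_G(e)$, so it lies in $eT$.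

**Theorem 2.1** (Pennell–Putcha–Renner, *Analogue of the Bruhat–Chevalley order for reductive monoids*, J. Algebra 196 (1997)). Let $D(e)$, resp. $D_*(e)$, be the set of minimal length representatives of $W/W(e)$, resp. $W/W_e$. Each $\sigma\in R$ has a unique standard form $xey^{-1}$ with $e\in\Lambda$, $x\in D_*(e)$, $y\in D(e)$. For standard forms, $xey^{-1}\le x'fy'^{-1}$ iff $e\le f$ and there is $w\in W(f)W_e$ with $x\le x'w$ and $y'w\le y$.

Example: in $M_2(k)$ put $e=E_{11}$; here $W(e)=W_e=1$, and $E_{11}=1e1$, $E_{12}=1es$, $E_{21}=se1$, $E_{22}=ses$ (each written as $xey^{-1}$). So $xey^{-1}\le x'ey'^{-1}$ iff $x\le x'$ and $y'\le y$: multiplying on the right goes the other way. This reproduces $E_{12}<E_{11},E_{22}<E_{21}$.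

## 3. Idempotents as faces of a cone

Let $V=X(T)\otimes\mathbb R$ with a $W$-invariant inner product. Let $\Sigma\subset X(T)$ be the semigroup of characters in $k[\overline T]$, and $\mathcal C\subseteq V$ the cone it generates. As $T$ is open in $\overline T$, $\Sigma$ generates the group $X(T)$, so $\mathcal C$ is a full-dimensional rational cone. For $e\in E(\overline T)$ put $F_e=\mathrm{cone}\{\chi\in\Sigma:\chi(e)=1\}$ and $L_e=\mathrm{span}\,F_e$.

The map $e\mapsto F_e$ is a $W$-equivariant order isomorphism from $E(\overline T)$ to the face lattice of $\mathcal C$, and $L_e=X(eT)\otimes\mathbb R$. This is standard; here is why. Points of $\overline T$ are multiplicative maps $\Sigma\to k$ with $0\mapsto1$, and idempotents are those with values in $\{0,1\}$. For a face $F$, the indicator function of $\Sigma\cap F$ is such a map. Conversely, let $e$ be given, and take generators $\chi_1,\dots,\chi_r$ of $\Sigma$, with $\chi_i(e)=1$ exactly for $i\le m$. If $\sum c_i\chi_i\in F_e$ with $c_i\ge0$ and some $c_j>0$, $j>m$, then, since the relations have rational coefficients, there is a relation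 $\sum n_i\chi_i=\sum_{i\le m}n_i'\chi_i$ with nonnegative integers and $n_j>0$; evaluating at $e$ gives $0=1$. So $F_e$ is a face and $\chi(e)=1$ iff $\chi\in F_e$. Clearly $ef=e$ iff $F_e\subseteq F_f$. Finally $eT$ is open in $e\overline T$, whose coordinate ring is spanned by the $\chi\in\Sigma$ with $\chi(e)=1$, and these satisfy $\chi(et)=\chi(t)$.

From now on we identify $e$ with $F_e$. Let $\mathcal L$ be the lineality space of $\mathcal C$ (its largest linear subspace) and $U=\mathcal L^\perp$. As $\mathcal L$ is $W$-stable, each root lies in $\mathcal L$ or in $U$: if $(v,\alpha)\ne0$ for some $v\in\mathcal L$, then $v-s_\alpha v\in\mathcal L$ is a nonzero multiple of $\alpha$. If $\mathcal C\neq\mathcal L$, choose a $W$-invariant linear functional $\eta$ on $U$, positive on $(\mathcal C\cap U)\setminus0$ (this cone is pointed; average over $W$), and let $P=\{v\in\mathcal C\cap U:\eta(v)=1\}$, a polytope. Roots in $U$ lie in $\ker\eta$, as $\eta(\alpha)=\eta(s_\alpha\alpha)=-\eta(\alpha)$. Faces $F\ne\mathcal L$ of $\mathcal C$ correspond to nonempty faces $P_F=F\cap P$ of $P$, and $\mathcal L$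 to $\emptyset$. Choose points $b_F\in\mathrm{relint}\,F$ with $b_F\in\mathrm{relint}\,P_F$ if $F\neq\mathcal L$, $b_{\mathcal L}=0$, and $b_{wF}=wb_F$ for $w\in W$ (choose for orbit representatives, averaging over stabilizers). Write $b_e=b_{F_e}$.

**Example 3.0.** For $M_2(k)\times k$ we have $\overline T=k^3$, $V=\mathbb R^3$ with orthonormal basis $\chi_1,\chi_2,\chi_3$, $\mathcal C=\mathbb R^3_{\ge0}$, $\mathcal L=0$, $P$ the triangle with vertices $\chi_1,\chi_2,\chi_3$, $W=\{1,s\}$, and one positive root $\alpha=\chi_1-\chi_2$. Faces are subsets $g\subseteq\{1,2,3\}$, written $12$ for $\{1,2\}$ and so on; $b_g$ is the barycenter of $g$. For $M_2(k)$ drop $\chi_3$.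

**Lemma 3.1.** For a face $F$ and a root $\alpha$: either $s_\alpha F=F$ and $(b_F,\alpha)=0$; or $(b_F,\alpha)\ne0$ and $F$ lies in one closed half-space of $\alpha^\perp$. Consequently $(b_F,\alpha)(b_{F'},\alpha)\ge0$ whenever $F\subseteq F'$.

*Proof.* If $q\in\mathrm{relint}\,F\cap\alpha^\perp$, then $q=s_\alpha q$ is in the relative interiors of $F$ and $s_\alpha F$, so $s_\alpha F=F$ and $s_\alpha b_F=b_F$. If there is no such $q$, the convex set $\mathrm{relint}\,F\ni b_F$ lies strictly on one side. For the last statement, if $(b_{F'},\alpha)\neq0$, then $F'$, hence $b_F\in F'$, is on its closed side. $\square$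

**Lemma 3.2.** $\Lambda=\{e\in E(\overline T):b_e\text{ dominant}\}$.

*Proof.* Each orbit contains exactly one $e$ with $b_e$ dominant: existence is clear, and if $b_e$ and $b_{we}=wb_e$ are both dominant they are equal, so $F_e$ and $F_{we}$ share a relative interior point and $e=we$. As $\Lambda$ also has exactly one element in each orbit, it suffices to find in each orbit one $e$ in both sets.

Let $\theta$ be an integral cocharacter with $\langle\cdot,\theta\rangle\ge0$ on $\mathcal C$, vanishing on $\mathcal C$ exactly along $F_e$, and $W(e)$-invariant (sum over a $W(e)$-orbit). For $\chi\in\Sigma$, $\chi(\theta(t))=t^{\langle\chi,\theta\rangle}$ tends to $\chi(e)$, so $\lim_{t\to0}\theta(t)=e$. If $\langle\alpha,\theta\rangle=0$, the root subgroups $U_{\pm\alpha}$ commute with all $\theta(t)$, hence with $e$, so $s_\alpha\in W(e)$. Conjugating $(e,\theta)$, we may assume $\theta$ antidominant.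

We check $e\in\Lambda$. Let $\alpha>0$. If $\langle\alpha,\theta\rangle<0$, then $u_\alpha(c)\theta(t)=\theta(t)u_\alpha(t^{-\langle\alpha,\theta\rangle}c)$, and $t\to0$ gives $u_\alpha(c)e=e$. If $\langle\alpha,\theta\rangle=0$, then $u_\alpha(c)e=eu_\alpha(c)e$. In both cases $be=ebe$ for $b=u_\alpha(c)$. The set $\{b\in B:be=ebe\}$ is closed under products, since $bb'e=b(eb'e)=(ebe)b'e=eb(eb'e)=ebb'e$, and it contains $T$ and all $U_\alpha$, $\alpha>0$. So it is $B$, and $Be=eBe$.

We check that $b_e$ is dominant. Let $\alpha>0$. If $\langle\alpha,\theta\rangle<0$, then $s_\alpha b_e\in\mathcal C$ gives $0\le\langle s_\alpha b_e,\theta\rangle=-\langle b_e,\alpha^\vee\rangle\langle\alpha,\theta\rangle$, so $\langle b_e,\alpha^\vee\rangle\ge0$. If $\langle\alpha,\theta\rangle=0$, then $s_\alpha\in W(e)$ fixes $b_e$. $\square$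

**Lemma 3.3.** Every chain $F_1\subset\dots\subset F_m$ of faces can be moved into $\Lambda$ by one $u\in W$, and $u$ fixes those $F_i$ that are already in $\Lambda$. Hence covers in $\Lambda$ are covers of faces, and $\Lambda$ is graded, with minimum $e_0\leftrightarrow\mathcal L$, maximum $1\leftrightarrow\mathcal C$, and length $h=\dim\mathcal C-\dim\mathcal L$.

*Proof.* Take $u$ with $\sum ub_{F_i}$ dominant. For $\alpha>0$ the numbers $(ub_{F_i},\alpha)=(b_{uF_i},\alpha)$ have pairwise products $\ge0$ by Lemma 3.1 and sum $\ge0$, so all are $\ge0$. Thus all $uF_i\in\Lambda$. Orbit representatives in $\Lambda$ are unique, so $uF_i=F_i$ if $F_i\in\Lambda$. If $e<f$ in $\Lambda$ and a face $g$ lies strictly between, then moving $e\subset g\subset f$ into $\Lambda$ fixes $e,f$ and puts a face of $\Lambda$ between. $\mathcal L$ and $\mathcal C$ are $W$-stable, so they lie in $\Lambda$. $\square$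

**Lemma 3.4.** For $e\in\Lambda$, $W(e)=\mathrm{Stab}(b_e)=W_{\lambda(e)}$ with $\lambda(e)=\{s\in S:sb_e=b_e\}$. Put
$$J_e=\{s_\alpha\in\lambda(e):\alpha\in L_e\},\qquad K_e=\lambda_*(e)=\{s_\alpha\in\lambda(e):\alpha\perp L_e\}$$
($\alpha$ simple). These are disjoint and orthogonal, $W(e)=W_{J_e}\times W_{K_e}$, and $W_e=W_{K_e}$. Moreover:

(a) $e\le f$ implies $J_e\subseteq J_f$ and $K_e\supseteq K_f$. More generally, for faces $F\subseteq F'$: if $s_\alpha F=F$ and $\alpha\in\mathrm{span}\,F$, then $s_\alpha F'=F'$.

(b) If $f$ covers $e$ in $\Lambda$, then $J_f\cap K_e=\emptyset$.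

(c) $J_1=S$, $K_1=\emptyset$, and $J_{e_0}\cup K_{e_0}=S$.

*Proof.* $wb_e=b_{we}$ equals $b_e$ iff $we=e$, and the stabilizer of a dominant point is a standard parabolic subgroup. If $s_\alpha\in W(e)$, then $s_\alpha$ preserves $L_e$, so $\alpha\in L_e$ or $\alpha\perp L_e$. Hence $\lambda(e)=J_e\sqcup K_e$, orthogonal, and $W(e)=W_{J_e}\times W_{K_e}$. By (3), $W_e$ is the pointwise stabilizer of $L_e$ in $W(e)$. $W_{K_e}$ fixes $L_e$ pointwise, and an element of $W_{J_e}$ that fixes $L_e$ pointwise also fixes $L_e^\perp$, so it is $1$. Thus $W_e=W_{K_e}$, and $K_e=S\cap W_e$ is the set called $\lambda_*(e)$ in Theorem 1.2.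

(a) If $s_\alpha F=F$ and $\alpha\in\mathrm{span}\,F$, then $F\not\subseteq\alpha^\perp$, and by symmetry $F$, hence $F'$, has points strictly on both sides of $\alpha^\perp$. So $s_\alpha F'=F'$ by Lemma 3.1. This gives $J_e\subseteq J_f$. If $\alpha\perp F_f$, then $\alpha\perp F_e$; this gives $K_f\subseteq K_e$.

(b) If $s_\alpha\in J_f\cap K_e$, then $L_e=L_f\cap\alpha^\perp$ because $\dim L_f=\dim L_e+1$. As $F_e$ is a facet of $F_f$, $F_f$ lies on one side of $L_e$ in $L_f$ and is not contained in $L_e$; but $s_\alpha$ preserves $F_f$ and swaps the sides.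

(c) $\mathcal C$ and $\mathcal L$ are $W$-stable and $L_1=V$. $\square$

In Example 3.0, $g\in\Lambda$ unless $2\in g$, $1\notin g$. So $\Lambda=\{\emptyset,1,3,12,13,123\}$. We have $J_g=\{s\}$ if $\{1,2\}\subseteq g$, $K_g=\{s\}$ if $g\cap\{1,2\}=\emptyset$, and both are empty for $g=1,13$.

## 4. A shelling of the cross-section lattice

**Definition.** A recursive coatom ordering (r.c.o.) of a bounded graded poset with top $F$ is an ordering $F_1,F_2,\dots$ of its coatoms such that (first condition) for each $j$, $[\hat0,F_j]$ has an r.c.o. in which the coatoms lying below some $F_i$, $i<j$, come first; and (second condition) if $i<j$ and $y<F_i,F_j$, there are $l<j$ and $z\ge y$ covered by both $F_l$ and $F_j$. Posets of length $\le1$ have one.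

For example, the Boolean lattice of subsets of $\{1,2\}$ has two coatoms, and either order works. An r.c.o. is a recursive atom ordering of the opposite poset, so that the next lemma is contained in Björner–Wachs (Trans. AMS 277 (1983), Thm 3.2); the direct argument is short.

**Lemma 4.1.** A bounded graded poset with an r.c.o. is shellable.

*Proof.* Order maximal chains by their coatom, and chains with the same coatom $F_j$ by the order obtained recursively from the r.c.o. of $[\hat0,F_j]$ in the first condition. We prove (1) by induction on the length; length $\le 1$ is trivial. Let the chain $C'$ be earlier than $C$, with coatoms $F_i$ and $F_j$. If $i=j$, use induction. Let $i<j$, and let $y$ be the largest element of $(C\cap C')\setminus\{F\}$; then $y<F_i,F_j$. Take $z,l$ from the second condition, and let $c$ be the element of $C$ just below $F_j$. If $c$ lies below some $F_m$ with $m<j$, replace $F_j$ in $C$ by $F_m$: we get an earlier chain, and $F_j\notin C'$. Otherwise $z$ precedes $c$ in the r.c.o. of $[\hat0,F_j]$. Let $C''$ be a maximal chain consisting of $F,F_j,z$, a chain from $z$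 to $y$, and $C'\cap[\hat0,y]$. It is earlier than $C$ with the same coatom. By induction there is $x\in C\setminus C''$ such that $C\setminus x$ lies in an earlier chain. If $x\in C'$, then $x\le y$ by the choice of $y$, so $x\in C''$, a contradiction. So $x\notin C'$. $\square$

**Proposition 4.2.** $\Delta(\Lambda)$ is shellable.

*Proof.* We construct an r.c.o. of $\Lambda$. If $h\le1$ this is trivial. For $F\in\Lambda$, $F\ne\mathcal L$, write $F$ also for $P_F$, and let $\mathrm{lin}(F)$ be the direction space of $\mathrm{aff}(P_F)$; so $\mathrm{lin}(F)=L_F\cap U\cap\ker\eta$. Call $\lambda\in\mathrm{lin}(F)$ admissible if $(\lambda,\alpha)>0$ for all $\alpha\in\Phi_{J_F}^+\setminus\mathcal L$. With $p=b_F$ write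
$$P_F=\{x\in\mathrm{aff}(P_F):(n_G,x-p)\le1\ \text{ for all facets } G\},\qquad n_G\in\mathrm{lin}(F),\qquad a_G=(n_G,\lambda).$$

*Claim.* If $\lambda$ is admissible and generic (the $a_G$ are distinct and nonzero), then ordering the coatoms $F_1,F_2,\dots$ of $[\emptyset,F]_\Lambda$, that is, the facets of $F$ in $\Lambda$, by decreasing $a$ gives an r.c.o.

This suffices: for $F=\mathcal C$ a generic admissible $\lambda$ exists, namely a small perturbation of $\sum_{\alpha\in\Phi^+\cap U}\alpha\in U\cap\ker\eta=\mathrm{lin}(\mathcal C)$.

We induct on $d=\dim P_F$. The case $d=0$ is trivial. For $d=1$ any ordering is an r.c.o., as the only coatom of a vertex is $\emptyset$. Let $d\ge2$. Write $G_k$ for arbitrary facets of $P_F$, with $n_k,a_k$, and $F_j$ for those in $\Lambda$ (so $F_j$ is one of the $G$'s; $n_j,a_j$ refer to it).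

**Step 1.** *This step is a fact on the polytope alone that will produce the ridge $z$ in the second condition.* Let $G_j\neq G_i$ be facets of $P_F$ with $a_i>a_j$, and $y\subseteq G_i\cap G_j$ a (possibly empty) face. Then there is a facet $z=G_j\cap G_k\supseteq y$ of $G_j$ with $a_k>a_j$.

Let $x_j=p+\lambda/a_j$. Then $(n_j,x_j-p)=1$, so $x_j\in\mathrm{aff}\,G_j$, and $(n_k,x_j-p)=a_k/a_j$. Suppose all facets $z=G_j\cap G_k\supseteq y$ of $G_j$ have $a_k<a_j$.

Case $y\ne\emptyset$. Fix $q\in\mathrm{relint}\,y$. If $x\in\mathrm{aff}\,G_j$ satisfies $(n_k,x-p)\le1$ for these $k$, then $q+\epsilon(x-q)\in G_j$ for small $\epsilon>0$, because the facet inequalities of $G_j$ at facets not containing $y$ are strict at $q$. As $(n_i,q-p)=1$, it follows that $(n_i,x-p)\le1$. If $a_j>0$, take $x=x_j$ (allowed as $a_k/a_j<1$): we get $a_i\le a_j$, a contradiction. If $a_j<0$, then $a_k/a_j>1$; take $x=2q-x_j$, for which $(n_k,x-p)=2-a_k/a_j<1$. We get $2-a_i/a_j\le1$, so $a_i\le a_j$, a contradiction.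

Case $y=\emptyset$. Now all facets of $G_j$ are concerned. If $a_j>0$, then $x_j\in\mathrm{relint}\,G_j\subseteq P_F$, so $a_i/a_j\le1$, a contradiction. If $a_j<0$, then $x_j$ violates all facet inequalities of $G_j$, so $(n_k,b_{G_j}-x_j)<0$ for all of them, and the ray from $b_{G_j}$ in direction $b_{G_j}-x_j$ stays in $G_j$, contradicting boundedness.

**Step 2.** *This step compares the values $a$ of facets in one $W(F)$-orbit: the one in $\Lambda$ has the largest.* Let $G\in\Lambda$ be a facet of $F$ and $\alpha\in\Phi^+_{J_F}$. The reflection $s_\alpha$ fixes $p$ and preserves $P_F$. Since $s_\alpha b_G\in P_F$,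
$$1\ge(n_G,s_\alpha b_G-p)=1-\langle b_G,\alpha^\vee\rangle(n_G,\alpha).$$
As $G\in\Lambda$, $(b_G,\alpha)\ge0$. If $(b_G,\alpha)>0$, then $(n_G,\alpha)\ge0$; if $(b_G,\alpha)=0$, then $s_\alpha G=G$, so $s_\alpha n_G=n_G$ and $(n_G,\alpha)=0$. So $n_G$ is dominant for $\Phi^+_{J_F}$, and for $w\in W_{J_F}$ the vector $n_G-wn_G$ is a nonnegative combination of $\Phi_{J_F}^+$. Also $(\lambda,\alpha)\ge0$ for $\alpha\in\Phi^+_{J_F}$, being $0$ for $\alpha\in\mathcal L$. Hence $(wn_G,\lambda)\le(n_G,\lambda)$. Any $u\in W(F)=W_{J_F}\times W_{K_F}$ acts on $\mathrm{aff}(P_F)$ as an element of $W_{J_F}$. Therefore: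
$$\text{if } u\in W(F),\ G_k \text{ is a facet of } F \text{ and } F_l=uG_k\in\Lambda,\text{ then } a_l\ge a_k. \tag{4}$$
In particular:
$$\text{if } z\subset G_k \text{ and } z\in\Lambda,\text{ there is a facet } F_l\in\Lambda \text{ of } F \text{ with } z\subseteq F_l,\ a_l\ge a_k. \tag{5}$$
For (5), move $z\subset G_k\subset F$ into $\Lambda$ by Lemma 3.3; $u$ fixes $z$ and $F$; put $F_l=uG_k$.

**Step 3.** *This step verifies the second condition.* Let $i<j$, $y\in\Lambda$, $y\subseteq F_i\cap F_j$. By Step 1 there is a facet $z=F_j\cap G_k\supseteq y$ of $F_j$ with $a_k>a_j$. Move $y\subseteq z\subset F_j\subset F$ into $\Lambda$ by $u$, which fixes $y,F_j,F$, and put $z'=uz$; so $y\subseteq z'\subset F_j$. Move $z\subset G_k\subset F$ into $\Lambda$ by $u_2$. Then $u_2$ fixes $F$, $u_2z=z'$ by uniqueness of orbit representatives, and $u_2G_k=F_l$ with $a_l\ge a_k>a_j$ by (4). So $z'\subseteq F_l$ and $l<j$; as $\dim z'=d-2$, it is covered by $F_l$ and $F_j$.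

**Step 4.** *This step verifies the first condition, by choosing a suitable vector in $\mathrm{lin}(F_j)$.* Let $z=F_j\cap G_k$ be a facet of $F_j$ with $z\in\Lambda$. If $z\subseteq F_i$ with $i<j$, then $G_k=F_i$, since a ridge lies in exactly two facets, and $a_k>a_j$. If $a_k>a_j$, then by (5) $z\subseteq F_l$ with $l<j$. So exactly those $z$ with $a_k>a_j$ must come first. Let $p_j=b_{F_j}$ and
$$\lambda_j=\mathrm{sgn}(a_j)(x_j-p_j)\in\mathrm{lin}(F_j).$$
For $\alpha\in\Phi^+_{J_{F_j}}\setminus\mathcal L$ we have $(p_j,\alpha)=0$, and $(p,\alpha)=0$ as $J_{F_j}\subseteq J_F$. So $(\lambda_j,\alpha)=(\lambda,\alpha)/|a_j|>0$, and $\lambda_j$ is admissible. Let $c_k=1-(n_k,p_j-p)>0$. The inequality $(n_k,x-p)\le1$ reads $(n_k,x-p_j)\le c_k$, so the normalized value of $z$ in $F_j$ about $p_j$ is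
$$a_z=(n_k,\lambda_j)/c_k=\mathrm{sgn}(a_j)\bigl(1+(a_k/a_j-1)/c_k\bigr).$$
If $a_j>0$: $a_z>1$ for $a_k>a_j$, and $a_z<1$ for $a_k<a_j$. If $a_j<0$: $a_z>-1$ for $a_k>a_j$, and $a_z<-1$ for $a_k<a_j$. So those with $a_k>a_j$ come first. This and admissibility persist after a small perturbation in $\mathrm{lin}(F_j)$ that makes $\lambda_j$ generic. Apply the induction hypothesis to $F_j$. This proves the claim, and by Lemma 4.1 the proposition. $\square$

**Example 4.3.** In Example 3.0 take $\lambda=(1,-3,2)$ for the triangle. The facet opposite vertex $i$ has $a=-3\lambda_i$, so $a_{13}=9$, $a_{23}=-3$, $a_{12}=-6$. The facets in $\Lambda$ are $13$, then $12$. For $F_j=13$ we get $x_j=(\frac49,0,\frac59)$ and $\lambda_j=\frac1{18}(-1,0,1)$, so vertex $3$ precedes vertex $1$. The maximal chains of $\Lambda$ come in the order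
$$\varphi_3=(\emptyset,3,13,123),\qquad \varphi_2=(\emptyset,1,13,123),\qquad\varphi_1=(\emptyset,1,12,123).$$

## 5. Contractible intervals and descents of flags

**Proposition 5.1.** Let $e<f$ in $\Lambda$ with $I=J_f\cap K_e\ne\emptyset$. Then $\Delta((e,f)_\Lambda)$ is contractible. Moreover every interval of length 2 in $\Lambda$ has at most two middle elements.

For instance, in Example 3.0, $J_{12}\cap K_\emptyset=\{s\}$ and the open interval $(\emptyset,12)_\Lambda$ is the point $1$; while $J_{13}\cap K_\emptyset=\emptyset$ and $(\emptyset,13)_\Lambda$ is two points.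

*Proof.* Let $e<f$ be arbitrary in $\Lambda$ and $I=J_f\cap K_e$, possibly empty.

**Step 1.** *This step describes the elements of $\Lambda$ between $e$ and $f$ by the roots in $\Phi_I$ only.* For a face $g$ with $e<g<f$: $g\in\Lambda$ iff $(b_g,\alpha)\ge0$ for all $\alpha\in\Phi_I^+$. Let $\alpha\in\Phi^+$. If $(b_e,\alpha)>0$ or $(b_f,\alpha)>0$, then $(b_g,\alpha)\ge0$ by Lemma 3.1. Otherwise $s_\alpha\in W(e)\cap W(f)$, so $\alpha\in\Phi_{J_e}\sqcup\Phi_{K_e}$ and $\alpha\in\Phi_{J_f}\sqcup\Phi_{K_f}$. If $\alpha\in\Phi_{J_e}$, then $s_\alpha F_g=F_g$ by Lemma 3.4(a) and $(b_g,\alpha)=0$. If $\alpha\in\Phi_{K_f}$, then $\alpha\perp L_f$ and $(b_g,\alpha)=0$. Else $\alpha\in\Phi_{K_e}\cap\Phi_{J_f}=\Phi_I$.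

**Step 2.** *This step realizes the faces between $e$ and $f$ as the faces of a polytope on which $W_I$ acts.* Let $N=L_f\cap L_e^\perp$ and let $D$ be the orthogonal projection of $F_f$ to $N$. Faces of $F_f$ containing $F_e$ are cut out by linear functionals on $L_f$ that are $\ge0$ on $F_f$ and vanish on $L_e$; these are the functionals on $N$ that are $\ge0$ on $D$. Hence $D$ is a pointed cone (use a functional vanishing on $F_f$ exactly along $F_e$), its faces are the projections of the faces $g$ with $e\le g\le f$, and relative interior points project to relative interior points. $W_I$ fixes $L_e$ pointwise and preserves $F_f$, hence preserves $D$; and $\Phi_I\subset N$. Slice $D$ by a $W_I$-invariant functional $\eta'$ that is positive on $D\setminus0$. We get a polytope $P'$ with points $b_g'$ (rescaled projections of $b_g$, $e<g\le f$) in the relative interiors of its nonempty faces, and $(b_g',\alpha)$ is a positive multiple of $(b_g,\alpha)$ for $\alpha\in\Phi_I$. Coning successively the subdivided boundary of each face from its point $b'_g$, we see that the simplices $\mathrm{conv}(b'_{g_1},\dots,b'_{g_m})$,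 for chains $g_1<\dots<g_m$ of faces strictly between $e$ and $f$, triangulate $\partial P'$. If $f$ has rank 2 over $e$, $P'$ is a segment and there are two faces between; this proves the second statement.

**Step 3.** *This step identifies $\Delta((e,f)_\Lambda)$ with a part of a sphere and contracts it.* Let $I\neq\emptyset$; then $\dim N\ge2$ by Lemma 3.4(b). Let $C_I=\{v:(v,\alpha)\ge0\text{ for all simple }\alpha\text{ with }s_\alpha\in I\}$. We claim that $\Delta((e,f)_\Lambda)$ is realized by $\partial P'\cap C_I$. It lies there by convexity. Conversely, let $q=\sum c_ib'_{g_i}\in C_I$ with $c_i>0$ and $g_1<\dots<g_m$. For simple $\alpha$ in $\Phi_I$ the numbers $(b'_{g_i},\alpha)$ have weakly equal signs by Lemma 3.1 and a nonnegative positive combination, so all are $\ge0$; hence all $g_i\in\Lambda$ by Step 1.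

The point $b'_f\in\mathrm{relint}\,P'$ is fixed by $W_I$, so it is orthogonal to $\Phi_I$. Radial projection from $b'_f$ identifies $\partial P'\cap C_I$ with $\Sigma_1\cap C_I$, where $\Sigma_1$ is the unit sphere of $\ker\eta'\subset N$. Choose a unit vector $\delta\in\mathrm{span}\,\Phi_I\subseteq\ker\eta'$ with $(\delta,\alpha)>0$ for all simple $\alpha$ in $\Phi_I$. Since $-\delta\notin C_I$, $(1-t)v+t\delta\ne0$ for $v\in\Sigma_1\cap C_I$, $0\le t\le 1$, and normalizing this contracts $\Sigma_1\cap C_I$ to $\delta$. $\square$

**Definition (flags).** Fix once and for all a shelling order of the maximal chains of $\Lambda$, which we call flags. For a flag $\varphi=(e_0<e_1<\dots<e_h=1)$ put $J_i=J_{e_i}$, $K_i=K_{e_i}$, and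
$$\mathrm{Des}(\varphi)=\{k:\varphi\setminus e_k\subset\varphi'\text{ for some earlier flag }\varphi'\}\subseteq\{1,\dots,h-1\}.$$

By (1): if $\varphi'$ is earlier than $\varphi$, then
$$\text{there is } k\in\mathrm{Des}(\varphi)\text{ with } e_k\notin\varphi'. \tag{6}$$
In Example 4.3, $\mathrm{Des}(\varphi_3)=\emptyset$, $\mathrm{Des}(\varphi_2)=\{1\}$, $\mathrm{Des}(\varphi_1)=\{2\}$.

**Lemma 5.2.** If $a\le b-1$ and $\{a,a+1,\dots,b-1\}\subseteq\mathrm{Des}(\varphi)$, then $J_b\cap K_{a-1}=\emptyset$.

*Proof.* Let $\rho=\varphi\setminus\{e_a,\dots,e_{b-1}\}$; its link in $\Delta(\Lambda)$ is $\Delta((e_{a-1},e_b)_\Lambda)$. The flags containing $\rho$, in the given order, shell this link: if $\psi'$ is before $\psi$, both contain $\rho$, and $\psi''$ before $\psi$ and $e\in\psi\setminus\psi'$ are as in (1), then $e\notin\rho$, so $\rho\subset\psi''$. In any shelling put $r(F)=\{v\in F:F\setminus v\subset\text{an earlier facet}\}$. By (1), a face $A\subseteq F$ lies in an earlier facet iff $A\subseteq F\setminus v$ for some $v\in r(F)$. So the new faces of $F$ form the Boolean interval $[r(F),F]$,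 whose contribution to the reduced Euler characteristic is $0$ unless $r(F)=F$. Thus $\tilde\chi=(-1)^{\dim}\#\{F:r(F)=F\}$. Here the facet $\{e_a,\dots,e_{b-1}\}$ of the link has $r(F)=F$, because an earlier flag containing $\varphi\setminus e_k$ ($a\le k\le b-1$) contains $\rho$. So $\tilde\chi\neq0$, the link is not contractible, and $J_b\cap K_{a-1}=\emptyset$ by Proposition 5.1. $\square$

## 6. A Coxeter group for each flag

**New coordinates.** For $\sigma=xey^{-1}$ in standard form put $X=w_0x$, $Y=w_{K_e}y^{-1}$, and write $\sigma=\langle X,e,Y\rangle$. Since $ew_{K_e}=e$, we have $\sigma=w_0XeY$. Then $X$ is right $K_e$-maximal, and $Y$ is left $K_e$-maximal and shortest in $W_{J_e}Y$. We allow all representatives $\langle Xa,e,a^{-1}Y\rangle$, $a\in W_{J_e}$. Both maximality conditions are independent of the representative: $X$ is right $K_e$-maximal iff $X\alpha_s<0$ for $s\in K_e$, and $a\alpha_s=\alpha_s$ since $J_e\perp K_e$; similarly for $Y$. Every pair $(X,Y)$ satisfying the maximality conditions occurs: normalize $Y$ to be shortest in $W_{J_e}Y$; then $y^{-1}=w_{K_e}Y$ has $y\alpha_s=Y^{-1}w_{K_e}\alpha_s>0$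 for $s\in K_e$, and $y\alpha_s=Y^{-1}\alpha_s>0$ for $s\in J_e$. So $y\in D(e)$, and $x=w_0X\in D_*(e)$. By uniqueness of standard forms, $\langle X,e,Y\rangle=\langle X',e,Y'\rangle$ iff $(X',Y')=(Xa,a^{-1}Y)$ with $a\in W_{J_e}$.

**Lemma 6.1.** If $Y$ is shortest in $W_{J_e}Y$, then $\langle X,e,Y\rangle\le\langle X',f,Y'\rangle$ in $R$ iff $e\le f$ and
$$\text{there is } w\in W_{J_f}\text{ with } X'w\le X,\quad w^{-1}Y'\le Y. \tag{7}$$

*Proof.* Condition (7) does not depend on the representative of the right side, so we use standard ones. Write $K=K_e\supseteq K_f$, $\bar y=yw_K$, $\bar y'=y'w_{K_f}$, so $Y=\bar y^{-1}$, $Y'=\bar y'^{-1}$. Note $W(f)W_e=W_{J_f}W_{K_f}W_K=W_{J_f}W_K$.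

($\Rightarrow$) Theorem 2.1 gives $w_1\in W_{J_f}$, $w_2\in W_K$ with $x\le x'w_1w_2$, $y'w_1w_2\le y$. As $x$ is shortest in $xW_K$, $x\le\min(x'w_1W_K)\le x'w_1$, i.e. $X'w_1\le X$. And $\bar y'w_1=y'w_1w_{K_f}\le\max(y'w_1W_K)\le\max(yW_K)=\bar y$, i.e. $w_1^{-1}Y'\le Y$.

($\Leftarrow$) We have $x\le x'w$ and $y'ww_{K_f}=\bar y'w\le\bar y$. Choose $w_2\in W_K$ with $y'ww_2=\min(y'wW_K)\le\min(\bar yW_K)=y$. Also $x\le\min(x'wW_K)\le x'ww_2$, and $ww_2\in W(f)W_e$. $\square$

**Definition (the group $\hat W$).** Let $\varphi=(e_0<\dots<e_h)$ be a flag and $R_\varphi=\bigcup_iWe_iW$. Let $\hat W=\hat W_\varphi$ be the Coxeter group with generators $S\cup\{\varepsilon_1,\dots,\varepsilon_h\}$, with $W$ as standard parabolic subgroup, $m(s,\varepsilon_k)=2$ if $s\in J_{k-1}$ and $\infty$ otherwise, $m(\varepsilon_j,\varepsilon_k)=\infty$ for $j\ne k$. Put $E_i=\varepsilon_{i+1}\cdots\varepsilon_h$.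

Braid moves involve only letters of $S$, or are commutations $s\varepsilon_k\leftrightarrow\varepsilon_ks$. So all reduced words of an element have the same sequence of $\varepsilon$'s, its $\varepsilon$-sequence. $E_i$ has a single reduced word, hence no left or right descent in $S$; it is shortest in $WE_i$ and in $E_iW$. It commutes with $W_{J_i}$, since the $J_k$ increase.

**Lemma 6.2.** If $uE_j=E_jv$ with $u,v\in W$, then $u=v\in W_{J_j}$. Hence $X'E_jY'=XE_jY$ with $X,Y,X',Y'\in W$ iff $(X',Y')=(Xa,a^{-1}Y)$ with $a\in W_{J_j}$.

*Proof.* $\ell(u)=\ell(v)$. If $u\ne1$ let $s\in S$, $su<u$. Then $s$ is a left descent of $E_jv$; by exchange $sE_jv$ arises by deleting a letter of $E_j\cdot v$, not an $\varepsilon$, because $sE_jv=(su)E_j$ still has all the $\varepsilon$'s. So $sE_j=E_j\tau$ with $\tau\in W$, and by length $\tau\in S$. The two reduced words $sE_j$ and $E_j\tau$ are connected by commutations, so $\tau=s$ commutes with all $\varepsilon_k$, $k>j$; thus $s\in J_j$ (for $j=h$ note $J_h=S$). With $u=su'$ we get $u'E_j=E_j(sv)$; induct on $\ell(u)$. For the second statement put $a=X^{-1}X'$: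 $aE_j=E_jYY'^{-1}$. $\square$

**Lemma 6.3.** If $Y$ is shortest in $W_{J_i}Y$, then $E_iY$ is reduced and shortest in $WE_iY$.

*Proof.* $E_i$ is shortest in $E_iW$, so $E_iY$ is reduced. If $s\in S$ were a left descent of $E_iY$, then $sE_iY$ has the same $\varepsilon$-sequence as $E_iY$, so by exchange $sE_iY=E_iY^-$ with $Y^-<Y$. Thus $sE_i=E_i(Y^-Y^{-1})$, and by Lemma 6.2 $s\in J_i$, $Y^-=sY<Y$, contradicting minimality. $\square$

**Reduced pairs.** Write $Y=bY^\circ$ with $b\in W_{J_i}$ (the $W_{J_i}$-part of $Y$) and $Y^\circ$ shortest in $W_{J_i}Y$. As $XE_iY=(Xb)(E_iY^\circ)$, Lemma 6.3 gives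
$$\ell(XE_iY)=\ell(Xb)+(h-i)+\ell(Y^\circ). \tag{8}$$
So the word $X\cdot E_i\cdot Y$ is reduced iff $Xb$ is reduced; then we call $(X,Y)$ $i$-reduced. We note three consequences.

- If $(X,Y)$ is $j$-reduced and $i\le j$, it is $i$-reduced, since the $W_{J_i}$-part of $Y$ is a reduced left factor of the $W_{J_j}$-part.
- If $X=x^\circ a$ with $a\in W_{J_i}$, $x^\circ$ shortest in $XW_{J_i}$, then $(X,Y)$ is $i$-reduced iff $aY$ is reduced (both say that $ab$ is reduced), and $XE_iY=x^\circ E_i(aY)$.
- The pair $(x^\circ,y)$ is $i$-reduced for all $y\in W$.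

**Lemma 6.4.** Let $(X,Y)$ be $i$-reduced. Then $X'E_jY'\le XE_iY$ iff $j\ge i$ and there is $w\in W_{J_j}$ with $X'w\le X$, $w^{-1}Y'\le Y$.

*Proof.* ($\Leftarrow$) $X'E_jY'=(X'w)E_j(w^{-1}Y')$ is the product of a subword of $X\cdot E_i\cdot Y$. ($\Rightarrow$) There is a reduced subword $X_1E^-Y_1$ of $X\cdot E_i\cdot Y$ with product $X'E_jY'$. By the $\varepsilon$-sequence $E^-=E_j$ and $j\ge i$; by Lemma 6.2 $X_1=X'w$, $Y_1=w^{-1}Y'$ with $w\in W_{J_j}$. $\square$

**Proposition 6.5.** The map $\langle X,e_i,Y\rangle\mapsto XE_iY$ is an order-reversing isomorphism of $R_\varphi$ onto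
$$Z=Z_\varphi=\{XE_iY:0\le i\le h,\ X\text{ right }K_i\text{-maximal},\ Y\text{ left }K_i\text{-maximal}\}$$
with the Bruhat order of $\hat W$. If $XE_iY\in Z$ for some $X,Y\in W$, then $X$ is right and $Y$ is left $K_i$-maximal. The length $L=\ell(XE_iY)$ does not depend on the flag through $e_i$. $Z$ has minimum $1$ and maximum $z_{top}=w_0E_0w_{K_0}$, corresponding to $w_0$ and $e_0$ in $R$ for every $\varphi$; these are $\hat1$ and $\hat0$ of $R$.

*Proof.* The map is well defined and bijective by Lemma 6.2 and the description of representatives; the second statement follows in the same way. In Lemma 6.1, $Y$ shortest in $W_{J_i}Y$ means that its $W_{J_i}$-part is $1$, so $(X,Y)$ is $i$-reduced, and Lemmas 6.1 and 6.4 have the same right-hand sides. $L$ is given by (8), where $i$ is the rank of $e_i$ in $\Lambda$ and only $J_i$ enters. Clearly $1\in Z$ (level $h$, $K_h=\emptyset$) is the minimum. The pair $(w_0,w_{K_0})$ is $0$-reduced as $J_0\perp K_0$. Given $XE_jY\in Z$ write $Y=ay$, $a\in W_{J_0}$, $y\in W_{K_0}$ (Lemma 3.4(c)); then $w=a\in W_{J_j}$ satisfies $Xa\le w_0$, $a^{-1}Y=y\le w_{K_0}$,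 so $XE_jY\le z_{top}$ by Lemma 6.4. Finally $w_0w_0e_0w_{K_0}=e_0$ and $w_0\cdot1\cdot1\cdot1=w_0$, and every element of $R$ lies in some $R_\varphi$. $\square$

We say that $\langle X,e_i,Y\rangle$ and $XE_iY$ have level $i$.

**Example 6.6.** For $M_2(k)$ there is one flag, $K_0=\{s\}$, $J_0=J_1=K_1=K_2=\emptyset$, $J_2=\{s\}$; no two of $s,\varepsilon_1,\varepsilon_2$ commute. The seven elements of $Z$ are
$$0\mapsto s\varepsilon_1\varepsilon_2s,\quad E_{12}\mapsto s\varepsilon_2s,\quad E_{11}\mapsto s\varepsilon_2,\quad E_{22}\mapsto\varepsilon_2s,\quad E_{21}\mapsto\varepsilon_2,\quad 1\mapsto s,\quad s\mapsto1 .$$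
The subword order on these words is the poset of Section 1 upside down.

## 7. Which letter to delete first

By Proposition 6.5 a chain from $z_{top}$ down to $1$ in $Z_\varphi$ is a way to erase the word $w_0\cdot E_0\cdot w_{K_0}$; suppose for now (it is proved in Section 10) that covers in $Z$ lower the length by one, so that each step deletes one letter of a reduced word. The natural approach is a lexicographic order: rank the letters, and prefer at each element the allowed deletion with smallest rank. The shelling works if between any two comparable elements exactly one chain deletes letters in increasing order, and this chain is lexicographically first.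

**Reading left to right.** For a full Bruhat interval one can rank letters by position from left to right. In Example 6.6 this breaks at once: between $z_{top}=s\varepsilon_1\varepsilon_2s$ and $\varepsilon_2s$, left to right order would delete first the left $s$, then $\varepsilon_1$. But $\varepsilon_1\varepsilon_2s\notin Z$, since at level $0$ the left factor must be right $\{s\}$-maximal. The letter $\varepsilon_1$ has to go first; it releases $s$.

**Releasing letters block by block.** In general put $v_i=w_{K_{i-1}}w_{K_i}$, so that $w_{K_{i-1}}=v_iw_{K_i}$ is reduced and $w_{K_i}=v_{i+1}\cdots v_h$ (recall $K_h=\emptyset$). Fix reduced words $A$ of $w_0w_{K_0}$ and $V_i$ of $v_i$; then $AV_1\cdots V_h$ is a reduced word of $w_0$. Its positions are called left positions. The letters of $V_l$ are in $K_{l-1}$. At level $i$ the suffix $V_{i+1}\cdots V_h=w_{K_i}$ is frozen, so a natural repair is to insert $\varepsilon_k$ just before $V_k$.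

**Where the block order fails to glue.** Take $M_2(k)\times k$ and the shelling $\varphi_3,\varphi_2,\varphi_1$ of Example 4.3. For $\varphi_2=(\emptyset,1,13,123)$ we have $K_0=\{s\}$, $K_1=K_2=K_3=\emptyset$, $J_0=J_1=J_2=\emptyset$; so $V_1=s$, the other blocks are empty, and the repaired order is $\varepsilon_1,s,\varepsilon_2,\varepsilon_3$, to be followed by deletions on the right. The first chain over $\varphi_2$ is
$$s\varepsilon_1\varepsilon_2\varepsilon_3s\to s\varepsilon_2\varepsilon_3s\to\varepsilon_2\varepsilon_3s\to\varepsilon_3s\to s\to1 .$$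
It has two elements of level $1$, lying over the idempotent $1\in\Lambda$ given by the vertex $1$. All chains coming before it lie over $\varphi_3$, which avoids this vertex. So they miss both elements, and the intersection of our chain with the union of the earlier ones has codimension at least $2$. It is not empty. Hence this order is not a shelling.

**The constraint on pulling $\varepsilon_{k+1}$ forward.** The remedy is visible: if $k\in\mathrm{Des}(\varphi)$, then any chain with several elements at level $k$ should have a descent there, so $\varepsilon_k$ and $\varepsilon_{k+1}$ should be neighbors in the order. In the example we want $\varepsilon_1,\varepsilon_2,s,\varepsilon_3$. But $\varepsilon$'s cannot be pulled forward at will. For $\varphi_1=(\emptyset,1,12,123)$ we have $J_2=\{s\}$ and $K_0=\{s\}$; deleting $\varepsilon_1,\varepsilon_2$ first from $s\varepsilon_1\varepsilon_2\varepsilon_3s$ leaves $s\varepsilon_3s=\varepsilon_3$, a word that is not reduced, because $s\in J_2$ commutes with $\varepsilon_3$. The obstruction is $J_2\cap K_0\neq\emptyset$. And here the pull is not needed: $(\emptyset,12)_\Lambda$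 is a single point, so $1\notin\mathrm{Des}(\varphi_1)$ for any shelling. Lemma 5.2 says that this is a general phenomenon: wherever the descents of $\varphi$ force a pull, the obstruction vanishes.

**Definition (the order $<_\varphi$).** For $1\le k\le h$ let
$$p(k)=\min\{a\ge 1: a\le k,\ \{a,\dots,k-1\}\subseteq\mathrm{Des}(\varphi)\},$$
so $p(k+1)=p(k)$ if $k\in\mathrm{Des}(\varphi)$, and $p(k+1)=k+1$ otherwise. Order left positions from left to right and insert $\varepsilon_k$ immediately before the block $V_{p(k)}$ (after all earlier blocks), $\varepsilon$'s between the same two blocks by index.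

Then $\varepsilon_1<_\varphi\dots<_\varphi\varepsilon_h$; $\varepsilon_k$ precedes $V_l$ for $l\ge k$; and if $k\in\mathrm{Des}(\varphi)$, then $\varepsilon_k,\varepsilon_{k+1}$ are consecutive in $<_\varphi$. By Lemma 5.2 (if $p(k)<k$) and Lemma 3.4(b) (if $p(k)=k$),
$$J_k\cap K_{p(k)-1}=\emptyset. \tag{9}$$

The letters of the right factor $Y$ will be handled not by position but by reflections, since the order on reflections can be adapted both to the maximality condition on $Y$ and to the end of the left factor. The next two sections supply the tools.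

## 8. Deleting letters from left to right

**Lemma 8.1** (cf. Björner–Wachs, Adv. Math. 43 (1982)). Let $w=s_1\cdots s_n$ be reduced in a Coxeter group, $u\le w$. There is exactly one set $D=\{d_1<\dots<d_k\}$ of positions, $k=\ell(w)-\ell(u)$, such that for each $m$ deleting $d_1,\dots,d_m$ leaves a reduced word, and deleting all of $D$ leaves a word for $u$. Moreover: (i) if deleting the single letter $p$ leaves a reduced word for an element $\ge u$, then $d_1\le p$; (ii) if $1,\dots,q\notin D$, then $s_{m-1}\cdots s_1u\not\le s_{m+1}\cdots s_n$ for $1\le m\le q$.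

For example, for $sts$ with $m(s,t)=3$ and $u=s$ we get $D=\{1,2\}$; the set $\{2,3\}$ also leaves $s$, but deleting position $2$ leaves $ss$, which is not reduced.

*Proof.* Existence, by recursion on $n$. If $u\le s_2\cdots s_n$, put $1\in D$ and continue with $(u,s_2\cdots s_n)$. Otherwise lifting gives $s_1u<u$ and $s_1u\le s_2\cdots s_n$; continue with $(s_1u,s_2\cdots s_n)$, keeping $s_1$. In the second case each $z$ with $s_1u\le z\le s_2\cdots s_n$ satisfies $s_1z>z$; otherwise lifting (applied to $s_1u<u$ below $z$) gives $u\le z\le s_2\cdots s_n$. The words met in the continuation represent such $z$, so they stay reduced when $s_1$ is prefixed.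

(ii) is clear for the set $D$ constructed by this recursion: keeping $s_1,\dots,s_q$ means that the second case holds at these stages. (i), again for this $D$: in the first case $d_1=1$. In the second case $p\ne1$, and the deletion leaves $s_1z$ reduced, $s_1z\ge u$. As $s_1u<u$, lifting gives $z\ge s_1u$; use induction.

Uniqueness. Let $\{i_1<\dots<i_k\}\ne\{j_1<\dots<j_k\}$ both work, let $p$ be the largest index with $i_p\ne j_p$, say $i_p<j_p$. The letters kept after position $j_p$ are the same for both sets. Cancelling them gives $\mathcal Xs_{j_p}=\mathcal Y$, where $\mathcal X$ is the product of the letters at positions $<j_p$ other than $i_1,\dots,i_p$ (there are $j_p-1-p$ of them), and $\mathcal Y$ that of the letters at positions $<j_p$ other than $j_1,\dots,j_{p-1}$ (there are $j_p-p$). The word $\mathcal Ys_{j_p}$ is a prefix of the reduced word left after deleting $j_1,\dots,j_{p-1}$, so it is reduced of length $j_p-p+1$. But $\mathcal Ys_{j_p}=\mathcal X$ has length at most $j_p-1-p$, a contradiction. $\square$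

**Lemma 8.2.** Let $u,g$ be elements and $s_1,\dots,s_k$ generators with $s_{m-1}\cdots s_1u\not\le s_{m+1}*\cdots*s_k*g$ for $1\le m\le k$. Then for every proper subset $I\subsetneq\{1,\dots,k\}$: $u\not\le(\ast_{i\in I}s_i)*g$ (factors in increasing order).

*Proof.* Induct on $k$; $k=0$ is vacuous. If $1\notin I$, the right side is $\le s_2*\cdots*s_k*g$ by (2), and the case $m=1$ of the hypothesis applies. If $1\in I$, let $h'=(\ast_{i\in I\setminus1}s_i)*g\le s_2*\cdots*s_k*g$; so $u\not\le h'$. If $u\le s_1*h'$, then $s_1*h'=s_1h'>h'$, and lifting gives $s_1u<u$ and $s_1u\le h'$. This contradicts the induction hypothesis for $s_1u$; $s_2,\dots,s_k$; $g$; and $I\setminus1\subsetneq\{2,\dots,k\}$. $\square$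

## 9. Reflection orders

A reduced word $w_0=s_1\cdots s_N$ gives the reflection order $\beta_1\prec\dots\prec\beta_N$ on $\Phi^+$, $\beta_m=s_1\cdots s_{m-1}\alpha_{s_m}$; here $\{\beta_1,\dots,\beta_m\}=N(s_1\cdots s_m)$. For $sts$ in type $A_2$ it is $\alpha_s\prec\alpha_s+\alpha_t\prec\alpha_t$. Write $s^*=w_0sw_0$. The word $s_2\cdots s_Ns_1^*$ is again reduced for $w_0$; its reflection order is $s_1\beta_2,\dots,s_1\beta_N,\alpha_{s_1}$. We call it the rotation of $\prec$.

Sets $N(w)$ and their complements in $\Phi^+$ are closed under positive linear combinations that are roots. So if $\beta=c\alpha+c'\gamma$ with $c,c'>0$ ($\alpha,\beta,\gamma\in\Phi^+$), then $\beta$ lies $\prec$-between $\alpha$ and $\gamma$. Hence on the positive roots in a plane, $\prec$ is one of the two angular orders.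

A downward chain from $y$ to $x$ in $W$ is $y=y_0\to y_1\to\dots\to y_n=x$ with $y_{m+1}=\tau_\beta y_m$, $\ell(y_{m+1})=\ell(y_m)-1$; the label of the step is $\beta\in\Phi^+$.

**Lemma 9.1** (Dyer). Let $\prec$ be a reflection order. For $x\le y$ in $W$ there is exactly one downward chain from $y$ to $x$ with $\prec$-increasing labels, and if $x<y$ its first label is the $\prec$-smallest label of all steps $y\to\tau_\beta y$ with $\ell(\tau_\beta y)=\ell(y)-1$, $\tau_\beta y\ge x$.

*Proof.* Let $f_\prec(y,x)$ be the number of increasing downward chains.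

**Step 1.** *This step settles dihedral groups.* Let $W_{\{s,t\}}$ be dihedral of order $2m$ with $\prec$: $\gamma_1=\alpha_s\prec\dots\prec\gamma_m=\alpha_t$. Let $u_k$ (resp. $v_k$) be the element of length $k$ with a reduced word starting with $s$ (resp. $t$); $u_0=v_0=1$, $u_m=v_m$. Deleting the first or the last letter gives the steps
$$u_k\to v_{k-1}\ (\gamma_1),\quad u_k\to u_{k-1}\ (\gamma_k),\quad v_k\to u_{k-1}\ (\gamma_m),\quad v_k\to v_{k-1}\ (\gamma_{m+1-k}),$$
with the label in parentheses; these are all steps, and coinciding steps get equal labels. Regard the longest element as $u_m$ and $1$ as $v_0$ only. In an increasing chain, $\gamma_1$ can only be the first label and $\gamma_m$ only the last. Consider a step $u_k\to u_{k-1}$ (so $k\ge2$) in an increasing chain. A next step would be $u_{k-1}\to u_{k-2}$ with the smaller label $\gamma_{k-1}$, or $u_{k-1}\to v_{k-2}$ with label $\gamma_1$ not in first place. A previous step would be $u_{k+1}\to u_k$ with the larger label $\gamma_{k+1}$, or $v_{k+1}\to u_k$ with label $\gamma_m$ not in last place. So the chain has one step. Hence an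 increasing chain with at least two steps consists of steps $v\to v$, possibly preceded by one step $u\to v$ and possibly followed by one step $v\to u$. Each pair of elements whose lengths differ by at least $2$ is joined by exactly one chain of this shape, and it is increasing: the labels of $v_k\to v_{k-1}$ increase as $k$ decreases, none of them is $\gamma_1$, and $\gamma_m$ occurs among them only for $v_1\to v_0$. So each pair $d\ge d'$ is joined by exactly one increasing chain; by the symmetry $s\leftrightarrow t$ the same holds for the reversed order.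

**Step 2.** *This step shows that $f_\prec$ does not depend on $\prec$.* Reduced words of $w_0$ are connected by braid moves. A braid move in $s,t$ after the prefix $w$ reverses, in $\prec$, a consecutive segment $w\gamma_1,\dots,w\gamma_m$, with $\gamma_1,\dots,\gamma_m$ as in Step 1, and changes nothing else. An increasing chain splits uniquely into a part with labels before the segment, a part with labels in it, and a part with labels after it. So it suffices that, for given endpoints, the number of increasing downward chains with labels in the segment equals the number of decreasing ones. Such chains lie in a set $\{wdq:d\in W_{\{s,t\}}\}$ with $q$ shortest in $W_{\{s,t\}}q$, and $\tau_{w\gamma}wdq=w\tau_\gamma dq$. We have $\ell(\tau_{w\gamma}wdq)<\ell(wdq)$ iff $q^{-1}d^{-1}\gamma<0$ iff $d^{-1}\gamma<0$ iff $\ell(\tau_\gamma d)<\ell(d)$. If $\ell(\tau_\gamma d)=\ell(d)-c$, then $d\to\tau_\gamma d$ can be refined to $c$ steps of length $-1$ in $W_{\{s,t\}}$, so $\ell(wdq)$ drops by at least $c$. Hence downward chains from $wdq$ to $wd'q$ with labels in the segment come from downward chains from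 $d$ to $d'$ in $W_{\{s,t\}}$. These have $n=\ell(d)-\ell(d')$ steps, each lowering the length in $W$ by at least $1$. So if $\ell(wdq)-\ell(wd'q)=n$, all of them are downward chains in $W$, and otherwise none is. By Step 1 the two numbers are both $1$ or both $0$. We write $f$ for $f_\prec$.

**Step 3.** *This step shows $f(y,x)=1$ for $x\le y$.* Induct on $\ell(y)$; $x=y$ is clear. Let $x<y$, choose $t\in S$ with $ty<y$, and take $\prec$ with $\alpha_t$ last (a reduced word $s_1\cdots s_{N-1}t^*$). Let $\prec_1$ be the order of the word $ts_1\cdots s_{N-1}$, so $\prec$ is its rotation: $\alpha_t$ is first in $\prec_1$, and $\beta\prec\beta'\iff t\beta\prec_1t\beta'$ for $\beta,\beta'\ne\alpha_t$.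

First, in a downward chain without label $\alpha_t$, if $ty_m<y_m$, then $ty_{m+1}<y_{m+1}$: otherwise lifting gives $y_{m+1}\le ty_m$, so $y_{m+1}=ty_m$, with label $\alpha_t$.

Second, if $tu<u$ and $tv<v$, then multiplication by $t$ is a bijection from the $\prec$-increasing downward chains $u\to v$ without label $\alpha_t$ to the $\prec_1$-increasing downward chains $tu\to tv$ without label $\alpha_t$: by the first remark all elements of a chain of the first kind have left descent $t$, and none of a chain of the second kind has, as $tv$ has not. The chains of the second kind are all $\prec_1$-increasing downward chains $tu\to tv$, since $\alpha_t$ could only be the first label, but $tu$ does not have left descent $t$. So the number of chains of the first kind is $f(tu,tv)$.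

If $tx<x$, the label $\alpha_t$ does not occur in a $\prec$-increasing chain $y\to x$ (it could only be last, in a step $tx\to x$, which goes up). So $f(y,x)=f(ty,tx)=1$, as $tx\le ty$ by lifting. If $tx>x$, then by the first remark $\alpha_t$ occurs, necessarily as last label, in the step $tx\to x$; removing this step we get $f(y,x)=f(ty,x)=1$, as $tx\le y$ and $x\le ty$ by lifting.

**Step 4.** *This step identifies the first label.* Let $\beta$ be the smallest label as in the statement, $y'=\tau_\beta y$. If $y'=x$ we are done. Let $\beta'$ be the first label of the increasing chain from $y'$ to $x$; $\beta'\ne\beta$. If $\beta\prec\beta'$, prefixing $y\to y'$ gives the increasing chain from $y$ to $x$. Otherwise $\beta'\prec\beta$. Let $y''=\tau_{\beta'}y'$, and let $b_1\prec b_2$ be the labels of the increasing chain from $y$ to $y''$. Then $b_1\ne\beta$ (else $b_2=\beta'\prec\beta$), so $\beta'\prec\beta\prec b_1\prec b_2$ by minimality of $\beta$, and $\tau_{\beta'}\tau_\beta=\tau_{b_2}\tau_{b_1}$. Comparing fixed spaces, all four roots lie in one plane, and with a suitable orientation their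 angles satisfy $\theta_{\beta'}<\theta_\beta<\theta_{b_1}<\theta_{b_2}<\theta_{\beta'}+\pi$. Comparing rotation angles, $(\theta_{b_2}-\theta_{b_1})+(\theta_\beta-\theta_{\beta'})\in\pi\mathbb Z$; but this number lies strictly between $0$ and $\pi$, a contradiction. $\square$

**Definition (the orders $\prec_{a,K}$).** Given $J,K\subseteq S$ disjoint and orthogonal, and $a\in W_J$, fix a reflection order $\prec_{a,K}$ from a reduced word of $w_0$ starting with a reduced word of $a$, continuing to one of $w_Kw_0$, and then to $w_0$. It exists since $N(a)\subseteq\Phi_J^+\subseteq\Phi^+\setminus\Phi_K^+=N(w_Kw_0)$. So $N(a)$ is an initial and $\Phi_K^+$ a final section.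

**Lemma 9.2.** (i) If $y\ge y^-$ are left $K$-maximal, all elements of the $\prec_{a,K}$-increasing chain from $y$ to $y^-$ are left $K$-maximal. (ii) Let $w_0=s_1\cdots s_N$ be reduced with order $\prec$, $a=s_1\cdots s_k$, and $y_0\to\dots\to y_n$ a $\prec$-increasing downward chain with $y_m=aY_m$ reduced for all $m$. Then $s_{m-1}\cdots s_1y_n\not\le s_{m+1}\cdots s_kY_0$ for $1\le m\le k$.

*Proof.* (i) Labels in $\Phi_K$ would come last, within the coset $W_Ky^-$ and strictly above its longest element $y^-$: impossible. If $y_m$ is left $K$-maximal and $y_{m+1}$ is not, choose $s\in K$ with $sy_{m+1}>y_{m+1}$; as $sy_m<y_m$, lifting gives $y_{m+1}\le sy_m$, hence $y_{m+1}=sy_m$ with label $\alpha_s\in\Phi_K$, a contradiction.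

(ii) Induct on $k\ge1$. Suppose $y_n\le s_1y_0=s_2\cdots s_kY_0$. Then $n\ge1$. The step $y_0\to s_1y_0$ (label $\alpha_{s_1}=\min\prec$) followed by the increasing chain from $s_1y_0$ to $y_n$ is increasing: $\alpha_{s_1}$ could recur only as the first label after $s_1y_0$, and that step would go up. By uniqueness it is the given chain, so $s_1y_0=y_1=aY_1$ has left descent $s_1$, absurd. This is the case $m=1$. For $m\ge2$ pass to $s_1y_m=s_2\cdots s_kY_m$. No label is $\alpha_{s_1}$, as all $y_m$ have left descent $s_1$; so the labels become $s_1\beta$, which are increasing for the rotated order of $w_0=s_2\cdots s_Ns_1^*$. Apply induction. $\square$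

## 10. The lexicographic shelling over one flag

Fix $\varphi$, with the notation of Section 7.

**Definition (rooted elements and moves).** Start at $z_{top}$ with left word $X=AV_1\cdots V_h$, $Y=w_{K_0}$, level $0$. A rooted $t=XE_iY\in Z$ carries a left word $X$ (a reduced subword of $AV_1\cdots V_h$) and $Y\in W$ with $(X,Y)$ $i$-reduced. Let $c\in Z$, $c<t$, $L(c)=L(t)-1$. By exchange $c$ arises by deleting exactly one, uniquely determined, letter of the reduced word $X\cdot E_i\cdot(\text{reduced word of }Y)$. So $c$ is reached by exactly one of: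

- an L-move: delete a left position;
- an $\varepsilon$-move: delete $\varepsilon_{i+1}$ (by the $\varepsilon$-sequences of elements of $Z$ no other $\varepsilon$ is possible); the level becomes $i+1$;
- an R-move: $Y\to Y'$ with $Y'<Y$, $\ell(Y')=\ell(Y)-1$. With $X=x^\circ a$ ($a\in W_{J_i}$, $x^\circ$ shortest in $XW_{J_i}$), its label is the $\beta\in\Phi^+$ with $aY'=\tau_\beta(aY)$; both $aY$ and $aY'$ are reduced.

Then $c$ becomes rooted with the new data, whose pair is again reduced at its level. Different moves give different elements.

**The invariant.** At level $i$ all letters of $V_l$, $l>i$, are present. Consider the first violation: it is an L-move at some level $i$ that deletes a letter of the suffix $V_{i+1}\cdots V_h=w_{K_i}$ of $X=X_1w_{K_i}$. It gives $X_1u$, $u\in W_{K_i}$, shorter than $X_1w_{K_i}$ in the same coset of $W_{K_i}$, so not right $K_i$-maximal, contradicting Proposition 6.5.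

**Definition (order of moves, descents).** Order the moves at a rooted $t$: first L- and $\varepsilon$-moves by $<_\varphi$, then R-moves by $\prec_{a,K_i}$ on labels. Two consecutive moves form a descent (at the element between them) if they are (L/$\varepsilon$, L/$\varepsilon$) decreasing in $<_\varphi$, or (R, L/$\varepsilon$), or (R, R) with $\prec_{a,K_i}$-decreasing labels (same $a$ and $i$). A rooted chain of moves without descents is called increasing: it consists of L/$\varepsilon$-moves increasing in $<_\varphi$, then R-moves with increasing labels.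

**Lemma 10.1 (existence).** Let $t$ be rooted, $r\in Z$, $r<t$. There is an increasing chain of moves in $Z$ from $t$ to $r$ (so $L$ drops by 1 at each step).

*Proof.* Let $t=XE_iY$, and let $r$ have level $j\ge i$.

**Step 1.** *This step finds the letters to be deleted.* Apply Lemma 8.1 in $\hat W$ to the word $X\cdot E_i\cdot Y$ (fix a reduced word of $Y$) and $r$: $D=D_L\cup\{\varepsilon_{i+1},\dots,\varepsilon_j\}\cup D_R$. Let $X^-$ be $X$ without $D_L$ and $Y^-$ be $Y$ without $D_R$. Then $r=X^-E_jY^-$, so $X^-$ is right and $Y^-$ left $K_j$-maximal. Let $X^{(m)}$ be $X$ without the first $m$ elements of $D_L$. By Lemma 8.1 all $X^{(m)}E_iY$, as well as $X^-E_jY$ and $X^-E_jY^-$, are reduced words.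

Moreover $D_L$ contains no position in $V_l$, $l>j$. Otherwise, after deleting the part of $D_L$ before $V_{j+1}$ we have a reduced word $X_2w_{K_j}$ (by the invariant), and then $X^-=X_2u$, $u\in W_{K_j}$, is shorter than $X_2w_{K_j}$, contradicting right $K_j$-maximality.

**Step 2.** *This step deletes $D_L\cup\{\varepsilon_{i+1},\dots,\varepsilon_j\}$ in $<_\varphi$-order and checks the maximality conditions on the way.* A stage is $X^{(m)}E_gY$, $i\le g\le j$. $Y$ is left $K_i$-, hence $K_g$-maximal. The blocks $V_l$, $l>g$, are intact: they are present in $X$ by the invariant; those with $l\le j$ come after $\varepsilon_{g+1}$, which is not yet deleted; those with $l>j$ do not meet $D_L$. So $X^{(m)}$ is reduced with suffix $w_{K_g}$, hence right $K_g$-maximal.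

**Step 3.** *This step checks that every stage is a reduced word; here (9) is used.* We show that $(X^{(m)},Y)$ is $g$-reduced. This is clear if $g=i$. If $g>i$, then $\varepsilon_g$ has been deleted, so the remaining elements of $D_L$ lie in blocks $V_l$, $l\ge p:=p(g)$. Let $K=K_{p-1}$. By (9) $J_g\cap K=\emptyset$, and all letters of the blocks $V_l$, $l\ge p$, are in $K$. Let $b$ be the $W_{J_g}$-part of $Y$. Since $(X^-,Y)$ is $j$-, hence $g$-reduced, $X^-\beta>0$ for all $\beta\in N(b)\subseteq\Phi^+_{J_g}$. Now go backwards: let $X^{(m')}=Csu''$, $X^{(m'+1)}=Cu''$ (the letter $s$ is deleted), $m'\ge m$. Here $s\in K$, $u''\in W_K$, and both words are reduced. For $\beta\in N(b)$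
$$X^{(m')}\beta=X^{(m'+1)}\beta-\langle\beta,(u''^{-1}\alpha_s)^\vee\rangle\,C\alpha_s .$$
We have $C\alpha_s>0$ and $u''^{-1}\alpha_s\in\Phi_K^+$. The pairing is $\le0$, since $\beta\in\Phi_{J_g}^+$, $J_g\cap K=\emptyset$, and distinct simple roots have nonpositive inner product. So $X^{(m'+1)}\beta>0$ implies $X^{(m')}\beta>0$. Hence $X^{(m)}\beta>0$ for all $\beta\in N(b)$, i.e. $X^{(m)}b$ is reduced.

So Step 2 gives a chain of L- and $\varepsilon$-moves in $Z$, increasing in $<_\varphi$ and ending at $X^-E_jY$.

**Step 4.** *This step prepares the R-moves: nothing between the two ends can lose a letter of $a$.* Let $X^-=x^\circ a$ at level $j$, $y=aY$, $y^-=aY^-$. Both products are reduced, as $(X^-,Y)$ and $(X^-,Y^-)$ are $j$-reduced; and $y^-\le y$. We claim that every $y'\in[y^-,y]$ is of the form $aY'$, reduced. As $y'\le aY$, $y'=a_3Y_3$ reduced with $a_3\le a$, $Y_3\le Y$. Suppose $a_3<a$. Then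
$$r=x^\circ E_jy^-\le x^\circ E_jy'=(x^\circ a_3)E_jY_3,$$
and $x^\circ a_3<X^-$ is the product of a proper subword, with index set $I$, of the word $X^-=s_1\cdots s_q$. By (2), $r\le(\ast_{I}s_i)*(E_jY)$. On the other hand, by uniqueness $D_R$ is the set of Lemma 8.1 for the word $X^-E_jY$ and $r$, and it contains no left position. By Lemma 8.1(ii), $s_{m-1}\cdots s_1r\not\le s_{m+1}\cdots s_qE_jY=s_{m+1}*\cdots*s_q*(E_jY)$ for $1\le m\le q$. Lemma 8.2 with $u=r$, $g=E_jY$ gives $r\not\le(\ast_Is_i)*(E_jY)$, a contradiction.

**Step 5.** *This step performs the R-moves.* By Step 4 the $\prec_{a,K_j}$-increasing chain from $y$ to $y^-$ (Lemma 9.1) consists of $y_m=aY_m$, reduced. $Y_{m+1}$ is a reflection times $Y_m$ and one shorter, so $Y_{m+1}<Y_m$; and $(X^-,Y_m)$ is $j$-reduced. Since $a$ fixes $\Phi_{K_j}$ pointwise, $Y_m$ is left $K_j$-maximal iff $y_m$ is; so Lemma 9.2(i) gives $X^-E_jY_m\in Z$. These are R-moves with increasing labels, ending at $x^\circ E_jy^-=r$. $\square$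

**Consequence.** Covers in $Z$ drop $L$ by 1: apply Lemma 10.1 along any maximal chain starting from $z_{top}$. Hence every maximal chain of $Z$ and every element of $Z$ is rooted as above.

**Lemma 10.2.** Suppose R-moves $XE_jY_0\to\dots\to XE_jY_n=r$ ($n\ge0$) with increasing labels start at a rooted element. Then there are no $X''<X$, $Y''\le Y_0$ with $r=X''E_jY''$. Hence the set $D$ of Lemma 8.1 for the word $XE_jY_0$ and $r$ contains only right positions (positions in $Y_0$).

*Proof.* Let $X=x^\circ a$, and let $a=s_1\cdots s_k$ be the reduced word used for $\prec_{a,K_j}$. The elements $aY_m$ are reduced products and form a $\prec_{a,K_j}$-increasing downward chain, so Lemma 9.2(ii) gives $s_{m-1}\cdots s_1(aY_n)\not\le s_{m+1}\cdots s_kY_0$ for $1\le m\le k$. As $s_{m+1}\cdots s_kY_0$ is reduced, Lemma 8.2 ($u=aY_n$, $g=Y_0$) applies: $aY_n\not\le(\ast_Is_i)*Y_0$ for every proper $I$.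

Suppose $r=X''E_jY''$ with $X''<X$, $Y''\le Y_0$. By Lemma 6.2, $X''=x^\circ d$ with $d\in W_{J_j}$ and $aY_n=dY''$. As $X''\le x^\circ a$, write $X''=x_1a_1$ with $x_1\le x^\circ$, $a_1\le a$. Then $x_1\in x^\circ W_{J_j}$, so $x_1=x^\circ$ by minimality of $x^\circ$, and $d=a_1<a$. By (2), $aY_n=dY''\le(\ast_Is_i)*Y_0$ for a proper subword $I$ of $a$, a contradiction. The last statement follows: no $\varepsilon$ is deleted, and deleting left positions would give such $X'',Y''$. $\square$

**Lemma 10.3 (uniqueness).** The increasing chain from a rooted $t$ to $r$ is unique.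

*Proof.* Let an increasing chain from $t=XE_iY$ delete left positions $D_L$ and $\varepsilon_{i+1},\dots,\varepsilon_j$, reaching $X^-E_jY$, followed by R-moves. All words $X^{(m)}E_gY$ occurring are reduced. A $g$-reduced pair is $g'$-reduced for $g'\le g$, so all $X^{(m)}E_iY$ and all $X^-E_gY$ ($i\le g\le j$) are reduced. By Lemma 10.2 the set of Lemma 8.1 for $X^-E_jY$ and $r$ consists of right positions. So $D_L$, the $\varepsilon$'s and these positions together form the set of Lemma 8.1 for $XE_iY$ and $r$. Since that set is unique, $D_L$, hence $X^-$ and $Y^-$ (from $r=X^-E_jY^-$), are unique; the order of the L/$\varepsilon$-moves is forced, and the R-part is unique by Lemma 9.1. $\square$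

**Lemma 10.4.** The increasing chain of a rooted interval $[r,t]$ is lexicographically first (comparing moves at the first divergence).

*Proof.* It suffices to treat $L(t)-L(r)=2$. Then, in general, the lexicographically first chain has no descent: at a descent we could replace two moves by the increasing chain of the rooted rank-2 interval and get an earlier chain. So it is the increasing one.

In rank 2, let $(m_1,m_2)$ be the moves of a chain with a descent and $(l_1,l_2)$ those of the increasing chain, and suppose $m_1$ precedes $l_1$ at $t=XE_iY$ (they are different moves).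

Case $m_1$ is L/$\varepsilon$. Then $m_2$ is L/$\varepsilon$ and $m_2<_\varphi m_1$. If $l_1$ is R, so is $l_2$; then $r$ has level $i$, $m_1,m_2$ are left positions, and $r=X''E_iY$ with $X''<X$, contradicting Lemma 10.2. If $l_1$ is L/$\varepsilon$, then $m_2<_\varphi m_1<_\varphi l_1$, and, if $l_2$ is L/$\varepsilon$, also $l_1<_\varphi l_2$. Both chains delete the same $\varepsilon$'s (given by the level of $r$), but $\{m_1,m_2\}$ and $\{l_1,l_2\}$ are disjoint; so no $\varepsilon$ is deleted. By the proof of Lemma 10.3, the set $D$ of Lemma 8.1 for $XE_iY$ and $r$ is $\{l_1,l_2\}$ or, if $l_2$ is R, $l_1$ together with a right position. Lemma 8.1(i) with $p=m_1$ gives that $l_1$ is at or to the left of $m_1$, a contradiction.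

Case $m_1$ is R. Then $l_1,l_2$ are R and $r$ has level $i$; so $m_2$ is not $\varepsilon$. If $m_2$ is L, then $r=X''E_iY'$ with $X''<X$, $Y'\le Y$, contradicting Lemma 10.2. If $m_2$ is R, then $r=XE_iY^-$ and both chains are downward chains from $aY$ to $aY^-$ in $W$; Lemma 9.1 says that the label of $l_1$ is the smallest possible, contradicting that $m_1$ precedes $l_1$. $\square$

Order the maximal chains of $Z_\varphi$ lexicographically: at the first divergence compare the moves.

**Proposition 10.5.** (i) If a maximal chain $\mathfrak c$ of $Z_\varphi$ has a descent at $z$, then $\mathfrak c\setminus z$ lies in an earlier maximal chain of $Z_\varphi$. (ii) If $\mathfrak c'$ is earlier than $\mathfrak c$, then $\mathfrak c$ has a descent at some $z\in\mathfrak c\setminus\mathfrak c'$.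

*Proof.* (i) Replace the two moves around $z$ by the increasing chain of the rooted rank-2 interval and use Lemma 10.4. (ii) Let $z_k$ be the last element before the first divergence and $z_m$ the next common element. If $\mathfrak c$ had no descent strictly between, its part from $z_k$ to $z_m$ would be increasing, hence lexicographically first, contradicting that $\mathfrak c'$ is earlier. Elements of $\mathfrak c$ strictly between $z_k$ and $z_m$ are not in $\mathfrak c'$. $\square$

## 11. Gluing the flags: proof of Theorem 1.1

Let $R^{op}$ be $R$ with the reversed order, and for $\sigma\in WeW$ ($e\in\Lambda$) write $e(\sigma)=e$.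

**Step 1.** *This step shows that $R$ is graded and that maximal chains of $R$ are maximal chains over flags.* If $r<t$ in $R^{op}$, then $e(t)\le e(r)$ in $\Lambda$. Choosing a flag through both, Lemma 10.1 gives a saturated chain from $t$ to $r$ with $L$ dropping by 1 and levels rising by at most 1 at each step. As $L$ does not depend on the flag, $R$ is graded (by $-L$ up to a constant), and it is bounded by Proposition 6.5. Every cover raises the level by at most 1, so every maximal chain $\mathfrak c$ of $R$ projects onto a flag $\pi(\mathfrak c)$ of $\Lambda$ and is a maximal chain of $Z_{\pi(\mathfrak c)}$; conversely maximal chains of $Z_\varphi$ are maximal in $R$.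

**Step 2.** *This step exchanges an idempotent in a chain that meets its class only once.* If $\sigma>\tau$ in $R^{op}$, $e(\sigma)=e_{k-1}$, $e(\tau)=e_{k+1}$, $L(\sigma)-L(\tau)=2$ and $e_{k-1}<e'<e_{k+1}$ in $\Lambda$, where $e_{k-1},e_{k+1}$ have ranks $k-1,k+1$, then some element of $We'W$ lies strictly between $\sigma$ and $\tau$. Indeed, apply Lemma 10.1 for a flag through $e_{k-1},e',e_{k+1}$: there are two moves and the level rises by 2, so both are $\varepsilon$-moves.

**Step 3.** *This step orders the maximal chains and verifies (1).* Let $\mathfrak c'$ be before $\mathfrak c$ if $\pi(\mathfrak c')$ is before $\pi(\mathfrak c)$ in the shelling of $\Lambda$, or $\pi(\mathfrak c')=\pi(\mathfrak c)$ and $\mathfrak c'$ is before $\mathfrak c$ in the order of Section 10. Let $\mathfrak c'$ be before $\mathfrak c$. We find $z\in\mathfrak c\setminus\mathfrak c'$ such that $\mathfrak c\setminus z$ is contained in a maximal chain before $\mathfrak c$.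

If the flags agree, this is Proposition 10.5: take $z$ from (ii) and apply (i).

If the flags differ, let $\varphi=\pi(\mathfrak c)$. By (6) there is $k\in\mathrm{Des}(\varphi)$ with $e_k\notin\pi(\mathfrak c')$, so $\mathfrak c'\cap We_kW=\emptyset$.

Case $\mathfrak c\cap We_kW=\{z\}$. There is an earlier flag $\varphi''=(\varphi\setminus e_k)\cup\{e'\}$. The neighbors of $z$ in $\mathfrak c$ lie over $e_{k-1}$ and $e_{k+1}$. By Step 2 there is $z'\in We'W$ such that $(\mathfrak c\setminus z)\cup\{z'\}$ is a maximal chain with flag $\varphi''$, so it is before $\mathfrak c$; and $z\notin\mathfrak c'$.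

Case $|\mathfrak c\cap We_kW|\ge2$. The moves of $\mathfrak c$ around this segment are $\varepsilon_k,\mu_1,\dots,\mu_m,\varepsilon_{k+1}$, $m\ge1$, each $\mu$ an L- or R-move. If some $\mu$ is an R-move, the last such is immediately followed by an L- or $\varepsilon$-move: a descent at an element of $We_kW$. Otherwise all $\mu$ are L-moves, and without a descent we would have $\varepsilon_k<_\varphi\mu_1<_\varphi\dots<_\varphi\mu_m<_\varphi\varepsilon_{k+1}$, which is impossible as $\varepsilon_k,\varepsilon_{k+1}$ are consecutive in $<_\varphi$. So $\mathfrak c$ has a descent at some $z\in\mathfrak c\cap We_kW$; then $z\notin\mathfrak c'$, and Proposition 10.5(i) gives an earlier chain, with the same flag, containing $\mathfrak c\setminus z$.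

Hence $(R,\le)$ is shellable. $\blacksquare$

In the example of Section 7 the order for $\varphi_2$ is now $\varepsilon_1,\varepsilon_2,s,\varepsilon_3$. The chain displayed there has moves $\varepsilon_1,s,\varepsilon_2,\dots$ and a descent between $s$ and $\varepsilon_2$, at $\varepsilon_2\varepsilon_3s$, so $\mathfrak c\setminus\{\varepsilon_2\varepsilon_3s\}$ lies in an earlier chain over $\varphi_2$: the one that passes through $s\varepsilon_3s$.

## 12. Balls, spheres, and the Möbius function: proof of Theorem 1.2

A simplicial complex is a PL $d$-ball (PL $d$-sphere) if it has a subdivision isomorphic to a subdivision of the $d$-simplex (of the boundary of the $(d+1)$-simplex). The empty complex $\{\emptyset\}$ counts as the $(-1)$-sphere. We use the theorem of Danaraj–Klee (*Which spheres are shellable?*, Ann. Discrete Math. 2 (1978); see also Björner et al., *Oriented Matroids*, Prop. 4.7.22): a shellable complex in which each codimension-1 face is in at most two facets is a PL ball or sphere, and it is a sphere iff every codimension-1 face is in exactly two facets.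

**Step 1.** *This step shows that each interval of length 2 of $R$ has at most two middle elements.* Let $[r,t]$ be such an interval in $R^{op}$. By Step 1 of Section 11 the ranks of $e(t),e(r)$ in $\Lambda$ differ by at most 2. If $e(t),e(r)$ are equal or adjacent in $\Lambda$, the interval lies in one $Z_\varphi\subset\hat W_\varphi$, its covers are Bruhat covers, and Bruhat intervals of length 2 have exactly two middle elements. If the ranks differ by 2, write $t=\langle X,e(t),Y\rangle$ with $Y$ shortest in $W_{J_{e(t)}}Y$. A middle element over $e'$ has level one more than $t$ and length one less, so in $\hat W$ for a flag through $e(t),e',e(r)$ it arises from the reduced word $X\cdot E_i\cdot Y$ by deleting $\varepsilon_{i+1}$: it is $\langle X,e',Y\rangle$. There are at most two $e'$ by Proposition 5.1.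

**Step 2.** *This step proves part (a).* Links in shellable complexes are shellable (the argument in Lemma 5.2: facets containing a fixed face, in the given order, shell its link). The order complex of an open interval of $R$ is the link of a chain, so it is shellable, and by Step 1 each of its codimension-1 faces is in at most two facets. By Danaraj–Klee it is a PL ball or sphere. The statement on $\mu$ follows from $\mu(\sigma,\tau)=\tilde\chi$ of the open interval for $\sigma<\tau$, which is $0$ for a ball and $(-1)^{\mathrm{rk}\,\tau-\mathrm{rk}\,\sigma-2}$ for a sphere; and $\mu(\sigma,\sigma)=1$.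

**Step 3.** *This step proves part (b) when $K_0=\lambda_*(e_0)=\emptyset$.* Then $J_e=S$ and $K_e=\emptyset$ for all $e\in\Lambda$ by Lemma 3.4. So $R=\{\langle X,e,1\rangle:X\in W,e\in\Lambda\}$, and in (7) $w^{-1}\le1$ forces $w=1$: the order reads $e\le f$, $X'\le X$. Thus $R\cong\Lambda\times W^{op}\cong\Lambda\times W$. Since $W(e)=W$ for all $e\in\Lambda$, $\Lambda=E(\overline T)$ is the face lattice of a cone. In $\Lambda$ and in $W$, hence in the product, all length-2 intervals have exactly two middle elements. So every codimension-1 face of the order complex of $R\setminus\{\hat0,\hat1\}$ lies in exactly two facets, and this complex is a sphere by (a) and Danaraj–Klee.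

**Step 4.** *This step proves part (b) when there is $s\in K_0$, by contracting the proper part.* As $K_1=\emptyset$ for the idempotent $1\in M$ (Lemma 3.4(c)), $e_0\neq1$ and $h\ge1$. Let $s'=w_0sw_0\in S$. For $\sigma=\langle X,e,Y\rangle$ with $Y$ shortest in $W_{J_e}Y$ put $f(\sigma)=\langle s'X,e,Y\rangle$ if $s'X>X$, and $f(\sigma)=\sigma$ otherwise.

This is well defined: if $s'X>X$, then $s'X$ is again right $K_e$-maximal. Otherwise there is $\kappa\in K_e$ with $X\alpha_\kappa<0$ and $s'X\alpha_\kappa>0$, so $X\alpha_\kappa=-\alpha_{s'}$ and $s'X=X\kappa<X$, a contradiction.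

By Lemma 6.3, $E_iY$ is shortest in $WE_iY$, so in each $Z_\varphi$ containing $\sigma$ (with $i$ the level) we have $f(\sigma)=s'*\sigma$. Any two comparable elements of $R^{op}$ lie in a common $Z_\varphi$, so by (2) $f$ is order preserving on $R^{op}$; also $f(\sigma)\ge\sigma$ and $f^2=f$. If $f(\sigma)=z_{top}\ne\sigma$, then $\sigma=s'z_{top}=(w_0s)E_0w_{K_0}$, but $w_0s$ is not right $K_0$-maximal; impossible. So $f$ maps the proper part $R\setminus\{\hat0,\hat1\}$ to itself. As $f(\sigma)\ge\sigma$, it is homotopic to the identity there, and the proper part is homotopy equivalent to the image. The image consists of elements with $s'\sigma<\sigma$ in $\hat W_\varphi$, hence $\sigma\ge s'$. So it has the minimum $\langle s',1,1\rangle$, which lies in the proper part (its level is $h\ge1$, so it is not $z_{top}$, and it is not the minimum $1$ of $Z_\varphi$) and is fixed by $f$. A poset with a minimum has a contractible order complex. So the proper part is contractible; a sphere is not, and by (a) it is a ball. $\blacksquare$
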